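# Hermitian forms $g\perp -tg$ whose invariants all vanish

## The form $g\perp-\lambda g$ and a group $SL_1(Q)$ acting on its second half

Let $k$ be a field of characteristic different from $2$. Take a central division $k$-algebra $D$ that splits as a tensor product $D=Q\otimes E$ with $Q$ a quaternion algebra. Let $\gamma$ be the canonical involution of $Q$, let $\theta$ be a symplectic involution on $E$, and put $\sigma=\gamma\otimes\theta$, an orthogonal involution on $D$. For $\lambda\in k^\times$ look at the binary hermitian form
$$h=\langle 1,-\lambda\rangle ,\qquad h\big((x,y),(x',y')\big)=\sigma(x)x'-\lambda\,\sigma(y)y'.$$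

Two things are visible at once. First, over a Laurent series field $k=K((t))$ with $D$ defined over $K$ and $\lambda=t$, the form has no isotropic vector: $\sigma(x)x$ has even order in $t$ and $t\,\sigma(y)y$ has odd order. Second, the group $SL_1(Q)$ of quaternions of reduced norm $1$ acts on the second coordinate by isometries, because for $x\in SL_1(Q)$
$$\sigma(x\otimes 1)(x\otimes1)=\gamma(x)x\otimes 1=\mathrm{Nrd}(x)\otimes 1=1 .$$
The form $\langle1,-\lambda\rangle$ is obtained from the hyperbolic form $\langle 1,-1\rangle$ by twisting the second coordinate by signs $\pm1$, and these signs lie in $SL_1(Q)$. So the class of $h$ comes from the simply connected group $SL_1(Q)$, and its cohomological invariants can be read off from how $SL_1(Q)$ sits in the spin group. The answer will be that the only invariant left is $\frac e2\,(\lambda)\cup[Q]$, where $e=\deg E$. If $4\mid e$, this is zero.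

This is used to answer the following question. Over a field of $2$-cohomological dimension at most $3$, can one recognize hyperbolic hermitian forms by looking only at rank, discriminant, Clifford invariant and Rost invariant? When $D$ has index at most $2$ one can. We shall see that for every larger index one cannot. We shall also need sums of several such forms, $g\perp-\lambda g$ with $g=\langle a_1,\dots,a_s\rangle$, to treat index $4$.

## Involutions, hermitian forms and their unitary groups

Throughout, $k$ has characteristic $\ne2$, $k_s$ is a separable closure, and hermitian forms are nondegenerate. I write [KMRT] for Knus–Merkurjev–Rost–Tignol, *The Book of Involutions*; [GMS] for Garibaldi–Merkurjev–Serre, *Cohomological Invariants in Galois Cohomology*, Part II; [EKM] for Elman–Karpenko–Merkurjev. The symbol $(a,b)$ denotes the quaternion algebra with generators $i,j$, $i^2=a$, $j^2=b$, $ij=-ji$, and also its class in $\mathrm{Br}(k)$. It is bimultiplicative in $\mathrm{Br}(k)$, and $(a,b)$ is split when $ax^2+by^2=1$ is solvable; in particular $(m,1-m)=0$.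

**Definition (type of an involution).** An involution $\sigma$ on a central simple $k$-algebra $A$ of degree $n$ that is the identity on $k$ is *orthogonal* if over $k_s$ it is adjoint to a symmetric bilinear form, and *symplectic* if it is adjoint to an alternating one. Equivalently, the space of $\sigma$-symmetric elements has dimension $n(n+1)/2$, respectively $n(n-1)/2$. Types multiply like signs in tensor products (orthogonal $=+$, symplectic $=-$).

*Example.* On $Q=(a,b)$ the canonical involution $\gamma$ fixes only $k$: it is symplectic. The involution $\mathrm{Int}(i)\circ\gamma$ fixes $1,j,ij$: it is orthogonal. On a tensor product of two quaternion algebras, $\gamma\otimes\gamma'$ has a symmetric space of dimension $1\cdot1+3\cdot3=10=\frac{4\cdot5}{2}$: it is orthogonal.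

If $\sigma,\sigma'$ are involutions on $A$ of the same type, both the identity on $k$, then $\sigma'=\mathrm{Int}(a^{-1})\circ\sigma$ for some $a\in A^\times$ with $\sigma(a)=a$, and $a$ is unique up to a factor in $k^\times$ ([KMRT]).

**Definition (hermitian form).** Let $(D,\sigma)$ be a central division $k$-algebra with orthogonal involution. A *hermitian form* on a finite dimensional right $D$-space $V$ is a biadditive nondegenerate $h:V\times V\to D$ with $h(xa,yb)=\sigma(a)h(x,y)b$ and $h(y,x)=\sigma(h(x,y))$. It is *hyperbolic* if $V$ has a totally isotropic subspace of half the dimension. Its *adjoint involution* $\mathrm{ad}_h$ on $\mathrm{End}_D(V)$ is defined by $h(fx,y)=h(x,\mathrm{ad}_h(f)y)$; here it is orthogonal, and $h$ is hyperbolic if and only if $\mathrm{ad}_h$ is hyperbolic, that is, there is an idempotent $\epsilon$ with $\mathrm{ad}_h(\epsilon)=1-\epsilon$.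

For $a\in D^\times$ with $\sigma(a)=a$, $\langle a\rangle$ is the form $(x,y)\mapsto\sigma(x)ay$ on $V=D$. Here $\mathrm{End}_D(D)=D$ acts by left multiplication, and from $\sigma(dx)ay=\sigma(x)\,a\,(a^{-1}\sigma(d)a)\,y$ we get $\mathrm{ad}_{\langle a\rangle}=\mathrm{Int}(a^{-1})\circ\sigma$. We write $\langle a_1,\dots,a_s\rangle=\langle a_1\rangle\perp\dots\perp\langle a_s\rangle$.

*Example.* $\langle a,-a\rangle$ is hyperbolic: $(1,1)$ spans an isotropic line in a plane. More generally $g\perp-g$ is hyperbolic (take the diagonal), and a form of rank $2$ is hyperbolic if and only if it is isotropic. As $\operatorname{char}k\neq2$, Witt decomposition and cancellation hold: $g=g_{an}\perp(\text{hyperbolic})$ with $g_{an}$ anisotropic and unique up to isometry, and hyperbolic forms of the same rank are isometric.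

Let $n=\operatorname{rank}(h)\cdot\deg D$. The isometry group $U(h)$ becomes the orthogonal group $O_n$ over $k_s$. Its subgroup $SU(h)$ of elements of reduced norm $1$ becomes $SO_n$, and $\mathrm{Spin}(h)\to SU(h)$ is the simply connected cover. As $\operatorname{char}k\ne2$, this is a central étale isogeny with kernel $\mu_2$.

For Galois cohomology, a cocycle with values in $G$ is a continuous map $\rho\mapsto z_\rho\in G(k_s)$ with $z_{\rho\rho'}=z_\rho\,{}^\rho z_{\rho'}$. Isometry classes of forms $h$ of the same rank as $h_0$ correspond to $H^1(k,U(h_0))$: if $\varphi:h_0\to h$ is an isometry over $k_s$, the class of $h$ is given by $\rho\mapsto\varphi^{-1}\,{}^\rho\varphi$.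

## The four invariants and the statements

When $D\ne k$, $D$ has exponent $2$ and also carries a symplectic involution $\tau=\mathrm{Int}(u)\circ\sigma$ with $u\in D^\times$ $\sigma$-skew-symmetric. Then $uh$ is a skew-hermitian form over $(D,\tau)$ with the same isometry group as $h$. Through this correspondence the invariants of Bayer-Fluckiger and Parimala for skew-hermitian forms, extended to arbitrary index, apply to $h$. Here they are for $D\neq k$.

1. The **rank**.
2. For even rank, the **discriminant** $d(h)\in k^\times/k^{\times2}$. It is represented by $(-1)^{n/2}\,\mathrm{Nrd}(uh)$, the reduced norm of a Gram matrix of $uh$, with $n=\operatorname{rank}(h)\deg D$.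
3. For even rank and trivial discriminant, the **Clifford invariant** $\mathcal{C}l(h)\in\mathrm{Br}_2(k)/\langle[D]\rangle$. Let $h_0$ be hyperbolic of the same rank. Then $[h]\in H^1(k,U(h_0))$ comes from $H^1(k,SU(h_0))$, and $\mathcal{C}l(h)$ is given by the connecting map $H^1(k,SU(h_0))\to H^2(k,\mu_2)=\mathrm{Br}_2(k)$ of
$$1\to\mu_2\to\mathrm{Spin}(h_0)\to SU(h_0)\to1,$$
or equivalently by the class of a component of the Clifford algebra $C(\mathrm{ad}_h)$.
4. If moreover $\mathcal{C}l(h)=0$, then $[h]$ lifts to some $\xi\in H^1(k,\mathrm{Spin}(h_0))$, and the **Rost invariant** is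
$$R(h)=R_{\mathrm{Spin}(h_0)}(\xi)\ \text{ in }\ H^3(k,\mathbb Q/\mathbb Z(2))/\big(k^\times\cup[D]\big).$$
It does not depend on the lift $\xi$. Here, for an absolutely simple simply connected $G$, $R_G:H^1(-,G)\to H^3(-,\mathbb Q/\mathbb Z(2))$ is Rost's invariant.

*If $[h]$ lifts to $\mathrm{Spin}(h_0)$, then $\mathcal{C}l(h)=0$.* With the connecting map this is immediate from exactness. With Clifford algebras one argues as follows. $\mathrm{Spin}(h_0)$ acts on the components $C_\pm(\mathrm{ad}_{h_0})$ by conjugation through $GL_1(C_\pm(\mathrm{ad}_{h_0}))$, whose $H^1$ vanishes by Hilbert 90. So the components of $C(\mathrm{ad}_h)$ are isomorphic to $C_\pm(\mathrm{ad}_{h_0})$. Over the function field of the Severi–Brauer variety of $D$, $\mathrm{ad}_{h_0}$ is adjoint to a hyperbolic quadratic form, so $C_\pm(\mathrm{ad}_{h_0})$ split there. By Amitsur's theorem their classes lie in $\{0,[D]\}$.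

The known result is this: *assume that $cd_2(k)\le3$ and let $h$ be a nondegenerate hermitian form over a division $k$-algebra with orthogonal involution $(D,\sigma)$ such that $\operatorname{ind}(D)\le2$; then $h$ is hyperbolic if and only if it has even rank, trivial discriminant, trivial Clifford invariant and trivial Rost invariant.* The implication from hyperbolic to trivial invariants holds for every index. The **conjecture**, from "Cohomological Invariants of Quaternionic Skew-Hermitian Forms", is that the result remains true without any restriction on $\operatorname{ind}(D)$. It is false.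

**Theorem 1.** Let $r\ge3$. In every characteristic $\ne2$ there are a field $k$ with $cd_2(k)=3$, a central division $k$-algebra with orthogonal involution $(D,\sigma)$ of index $2^r$, and an anisotropic (hence non-hyperbolic) hermitian form $h$ of rank $2$ over $(D,\sigma)$ with trivial discriminant, trivial Clifford invariant and trivial Rost invariant.

**Theorem 2.** In every characteristic $\ne2$ there are a field $k$ with $cd_2(k)=3$, a division algebra with orthogonal involution $(D,\sigma)$ of index $4$, and a non-hyperbolic hermitian form $h$ of rank $6$ over $(D,\sigma)$ with trivial discriminant, Clifford invariant and Rost invariant.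

**Corollary 3.** For $r\ge0$, the statement "for all $k$ with $\operatorname{char}k\neq2$, $cd_2(k)\le3$, and all $(D,\sigma)$ of index $2^r$, every form of even rank with trivial invariants is hyperbolic" is true if and only if $r\le1$.

**Proposition 4.** If $cd_2(k)\le3$ and $\operatorname{ind}D=4$, a hermitian form of rank $2$ over $(D,\sigma)$ is hyperbolic if and only if its discriminant, Clifford invariant and Rost invariant are trivial.

Corollary 3 follows from the rest: for $r\le1$ it is the known result, for $r=2$ use Theorem 2, for $r\ge3$ use Theorem 1. So the bound $\operatorname{ind}(D)\le2$ is optimal. The smallest rank of a counterexample is $2$ for each index $2^r\ge8$. For index $4$ it is $4$ or $6$, and which of the two is left undecided. Only Theorem 1 is needed to disprove the conjecture.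

## Forms $\langle 1,-\lambda\rangle$ by hand in index $1$ and $2$

**Index 1.** If $D=k$, the form $\langle1,-\lambda\rangle$ is a binary quadratic form, and it is hyperbolic exactly when $\lambda$ is a square; the discriminant decides. The bound $cd_2(k)\le3$ enters as follows. Let $I(k)$ be the fundamental ideal of the Witt ring. We have $I^n(k)/I^{n+1}(k)\cong H^n(k,\mathbb Z/2)=0$ for $n\ge4$ (Orlov–Vishik–Voevodsky), so $I^4(k)=\bigcap_nI^n(k)=0$ by the Arason–Pfister Hauptsatz. An obstruction to hyperbolicity of a quadratic form must therefore show up in degree at most $3$. This is why one stops at the Rost invariant.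

**Index 2.** Let $D=Q$ be a quaternion division algebra with $\sigma=\mathrm{Int}(u)\circ\gamma$, $u$ a pure quaternion, $u^2=\alpha$. Choose $j$ anticommuting with $u$, with $j^2=v$; then $Q=(\alpha,v)$. The form $\langle1,-\lambda\rangle$ is hyperbolic if and only if it is isotropic, that is, $\sigma(x)x=\lambda\sigma(y)y$ with $x,y$ not both zero. Then both are nonzero, and with $z=xy^{-1}$ the condition reads $\sigma(z)z=\lambda$, or
$$\gamma(z)\,u^{-1}z=\lambda u^{-1}.$$
Taking reduced norms, $\mathrm{Nrd}(z)^2=\lambda^2$, so $\mathrm{Nrd}(z)=\varepsilon\lambda$ with $\varepsilon=\pm1$. As $\gamma(z)=\mathrm{Nrd}(z)z^{-1}$, the condition becomes $z^{-1}u^{-1}z=\varepsilon u^{-1}$ together with $\mathrm{Nrd}(z)=\varepsilon\lambda$.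

If $\varepsilon=1$, then $z\in k(u)$ and $\lambda=N_{k(u)/k}(z)$. If $\varepsilon=-1$, then $z=wj$ with $w\in k(u)$, and $-\lambda=\mathrm{Nrd}(wj)=-v\,N_{k(u)/k}(w)$. Both computations can be reversed. So $\langle1,-\lambda\rangle$ is hyperbolic if and only if $\lambda$ or $\lambda v$ is a norm from $k(u)=k(\sqrt\alpha)$, that is, if and only if
$$(\alpha,\lambda)\in\{0,[Q]\}\subset\mathrm{Br}(k).$$
Here a class in $\mathrm{Br}_2(k)/\langle[Q]\rangle$ decides, and nothing of degree $3$ is needed.

In higher degree, choosing $\sigma=\gamma\otimes\theta$ will kill the discriminant and the Clifford invariant. The remaining question is what the degree $3$ invariant is.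

## Rost multipliers and twisting

These are the facts about Rost's invariant that we use.

**(F1)** (Rost multipliers, [GMS]) If $f:G\to G'$ is a homomorphism of absolutely simple simply connected $k$-groups, then $R_{G'}\circ f_*=n_fR_G$. The integer $n_f$ is computed over $k_s$ by $q'\circ f_*=n_f\,q$ on cocharacters, where $q,q'$ are the basic Weyl-invariant quadratic forms on the coroot lattices (value $1$ on short coroots).

*Example.* Let $SL_2\to SL_{2e}$ be $e$ copies of the standard representation. The cocharacters of the diagonal torus of $SL_{2e}$ are the integer vectors of sum $0$, with basic form $\frac12\sum x_j^2$. The coroot of $SL_2$ goes to a vector with $e$ entries $1$ and $e$ entries $-1$, so $n_f=\frac12\cdot2e=e$.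

**(F2)** ([GMS], [KMRT, §31]) For a quaternion algebra $Q$, $H^1(k,SL_1(Q))=k^\times/\mathrm{Nrd}(Q^\times)$, and $R_{SL_1(Q)}$ sends the class of $\lambda$ to $(\lambda)\cup[Q]$. Signs are irrelevant since $2[Q]=0$. The identification is the connecting map of $1\to SL_1(Q)\to GL_1(Q)\to\mathbb G_m\to1$: the class of $\lambda$ is given by $\rho\mapsto x^{-1}\,{}^\rho x$, where $x\in GL_1(Q)(k_s)$ has $\mathrm{Nrd}(x)=\lambda$.

**(F3)** (Twisting: P. Gille, *Invariants cohomologiques de Rost en caractéristique positive*, K-Theory 21 (2000), Lemme 7) Let $G$ be absolutely simple simply connected and $z\in Z^1(k,G)$. Let ${}_zG$ be $G$ with the Galois action $g\mapsto z_\rho\,{}^\rho g\,z_\rho^{-1}$. For $y\in H^1(k,{}_zG)$,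
$$R_G(\Theta_z(y))=R_{{}_zG}(y)+R_G([z]),$$
where $\Theta_z:H^1(k,{}_zG)\to H^1(k,G)$, $[y_\rho]\mapsto[y_\rho z_\rho]$, is the twisting bijection.

We use (F3) for several summands, hence only for Theorem 2 and not for Theorem 1.

## The Rost invariant of $g\perp-\lambda g$

**Proposition A.** Let $(D,\sigma)$ be a division $k$-algebra with orthogonal involution with $\deg D=2e$, $e$ even, and let $g=\langle a_1,\dots,a_s\rangle$ be a hermitian form over $(D,\sigma)$. Suppose that for each $i$ there is a decomposition $D=Q_i\otimes E_i$ with $Q_i$ quaternion and $\mathrm{ad}_{\langle a_i\rangle}=\gamma_i\otimes\theta_i$, where $\gamma_i$ is the canonical involution of $Q_i$ and $\theta_i$ is an involution on $E_i$. For $\lambda\in k^\times$ put $h_\lambda=g\perp-\lambda g$. Then $h_\lambda$ has even rank, trivial discriminant and trivial Clifford invariant, and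
$$R(h_\lambda)=\tfrac e2\,(\lambda)\cup\sum_{i=1}^s[Q_i]\quad\text{in } H^3(k,\mathbb Q/\mathbb Z(2))/(k^\times\cup[D]).\qquad(1)$$

*Proof.* **Step 1: rank and discriminant.** This step disposes of the two elementary invariants. The rank is $2s$, and $n=2s\cdot2e=4se$. For a scalar, $\mathrm{Nrd}(-\lambda)=(-\lambda)^{2e}$. So the discriminant is represented by
$$(-1)^{2se}\,\mathrm{Nrd}(uh_\lambda)=\mathrm{Nrd}(u)^{2s}\prod_{i=1}^s\mathrm{Nrd}(a_i)^2\,(-\lambda)^{2es},$$
which is a square.

**Step 2: a cocycle for $h_\lambda$.** This step shows that $[h_\lambda]$ comes from $\mu_2$. Put $h_0=h_1=g\perp-g$, which is hyperbolic of rank $2s$. Over $k_s$ let $\varphi=(\mathrm{id},\sqrt\lambda^{-1})$. On the second summand $-\lambda g(\sqrt\lambda^{-1}x,\sqrt\lambda^{-1}y)=-g(x,y)$, so $\varphi:h_0\to h_\lambda$ is an isometry. The corresponding cocycle is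
$$\rho\mapsto\varphi^{-1}\,{}^\rho\varphi=(\mathrm{id},\chi_\lambda(\rho)),\qquad\chi_\lambda(\rho)=\rho(\sqrt\lambda)/\sqrt\lambda\in\{\pm1\}$$
(for a sign, inverting changes nothing). Consider $\iota:\mu_2\to SU(h_0)$, $\varepsilon\mapsto(\mathrm{id},\varepsilon)$; it has values in $SU(h_0)$ since the reduced norm is $\varepsilon^{2es}=1$. Then $[h_\lambda]$ is the image of $(\lambda)\in H^1(k,\mu_2)$ under $\iota$.

**Step 3: the groups $SL_1(Q_i)$ inside $\mathrm{Spin}(h_0)$.** This step lifts $\iota$ to the spin group. For each $i$ let $f_i:SL_1(Q_i)\to SU(h_0)$ send $x$ to left multiplication by $x\otimes1\in Q_i\otimes E_i=D$ on the $i$-th coordinate of the second summand, and to the identity elsewhere. It is an isometry because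
$$\mathrm{ad}_{\langle a_i\rangle}(x\otimes1)\,(x\otimes1)=\gamma_i(x)x\otimes1=1;$$
the adjoint involution of $\langle -a_i\rangle$ is the same. It lies in $SU(h_0)$ because $\mathrm{Nrd}(x\otimes1)=\mathrm{Nrd}_{Q_i}(x)^e=1$.

The pull-back of $\mathrm{Spin}(h_0)\to SU(h_0)$ along $f_i$ is a central étale isogeny onto $SL_1(Q_i)$ with kernel $\mu_2$. Since $SL_1(Q_i)$ is simply connected, the identity component of the pull-back maps isomorphically to $SL_1(Q_i)$. This gives a lift $\tilde f_i:SL_1(Q_i)\to\mathrm{Spin}(h_0)$ defined over $k$. It is unique, because two lifts differ by a map from a connected variety to the étale group $\mu_2$ that sends $1$ to $1$.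

For $i\ne j$ the images of $f_i$ and $f_j$ commute, as they act on different coordinates. So the commutator $(x,y)\mapsto[\tilde f_i(x),\tilde f_j(y)]$ maps the connected variety $SL_1(Q_i)\times SL_1(Q_j)$ to the finite étale group $\mu_2$, and sends $(1,1)$ to $1$. It is trivial, so the images of $\tilde f_i$ and $\tilde f_j$ commute too. Therefore
$$\mu_2\to\mathrm{Spin}(h_0),\qquad\varepsilon\mapsto\prod_i\tilde f_i(\varepsilon)\qquad(\varepsilon\in\mu_2\subset SL_1(Q_i))$$
is a homomorphism. It lifts $\iota$, since $\prod_if_i(\varepsilon)=(\mathrm{id},\varepsilon)$.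

**Step 4: the Clifford invariant.** By Steps 2 and 3, $[h_\lambda]$ lifts to
$$\xi=\Big[\prod_i\tilde f_i(\chi_\lambda)\Big]\in H^1(k,\mathrm{Spin}(h_0)),$$
so $\mathcal{C}l(h_\lambda)=0$, and $R(h_\lambda)$ is the class of $R_{\mathrm{Spin}(h_0)}(\xi)$.

**Step 5: the class of $\chi_\lambda$ in $H^1(k,SL_1(Q_i))$.** This prepares the use of (F2). For $x=\sqrt\lambda$ we have $\chi_\lambda(\rho)=x^{-1}\,{}^\rho x$ and $\mathrm{Nrd}(x)=\lambda$. So the image of $\chi_\lambda$ in $H^1(k,SL_1(Q_i))=k^\times/\mathrm{Nrd}(Q_i^\times)$ is the class of $\lambda$.

**Step 6: the multiplier of $\tilde f_i$ is $e/2$.** Over $k_s$, $SU(h_0)$ becomes $SO$ of a quadratic space of dimension $4se=:2M$, and $M=2se\ge4$, so $\mathrm{Spin}(h_0)$ is absolutely simple of type $D_M$. The $i$-th coordinate of the second summand corresponds to a subspace of dimension $2e$, on which $Q_i\otimes E_i$ acts as $M_2(k_s)\otimes M_e(k_s)$ on $k_s^2\otimes k_s^e$. So $SL_1(Q_i)=SL_2$ acts on the quadratic space as $e$ copies of the standard representation plus a trivial representation. The coroot of $SL_2$ goes to a cocharacter with weights $1$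 and $-1$, each of multiplicity $e$, and weight $0$ otherwise. The cocharacters of a maximal torus of $SO_{2M}$ are vectors $(x_1,\dots,x_M)\in\mathbb Z^M$, acting with weights $\pm x_1,\dots,\pm x_M$. Hence our cocharacter is conjugate to a vector with $e$ coordinates $\pm1$ and $M-e$ coordinates $0$. The coroot lattice of $\mathrm{Spin}_{2M}$ is the set of vectors in $\mathbb Z^M$ with even coordinate sum (our vector is in it since $e$ is even). Its basic form is $\frac12\sum x_j^2$, with value $1$ on the coroots $\pm\varepsilon_i\pm\varepsilon_j$, where $\varepsilon_1,\dots,\varepsilon_M$ is the standard basis of $\mathbb Z^M$. The value on our vector is $e/2$; the value on the coroot of $SL_2$ is $1$. So $n_{\tilde f_i}=e/2$.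

**Step 7: adding up.** This step computes $R(\xi)$. If $s=1$, (F1), (F2) and Step 5 give $R(\xi)=\frac e2(\lambda)\cup[Q_1]$. In general put $G'=\mathrm{Spin}(h_0)$ and $z^{(j)}=\prod_{i\le j}\tilde f_i(\chi_\lambda)$, a cocycle in $G'$. We show by induction on $j$ that
$$R_{G'}([z^{(j)}])=\tfrac e2(\lambda)\cup\sum_{i\le j}[Q_i].\qquad(2)$$
The case $j=1$ is done. For $j\ge2$ write $z=z^{(j-1)}$. Its values centralize the image of $\tilde f_j$, so $z_\rho\,{}^\rho(\tilde f_j(x))\,z_\rho^{-1}=\tilde f_j({}^\rho x)$. Hence the formula for $\tilde f_j$ also defines a $k$-homomorphism $\tilde f_j':SL_1(Q_j)\to{}_zG'$. Its multiplier is again $e/2$, as multipliers are computed over $k_s$. Moreover $\Theta_z([\tilde f_j'(\chi_\lambda)])=[\tilde f_j(\chi_\lambda)z]=[z^{(j)}]$. By (F3), (F1) and (F2),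
$$R_{G'}([z^{(j)}])=R_{G'}([z^{(j-1)}])+\tfrac e2(\lambda)\cup[Q_j],$$
which proves (2). For $j=s$, $[z^{(s)}]=\xi$ and we obtain (1). $\blacksquare$

## Index $4$, rank $2$: a nonzero residue, and two ways to kill it

The first thing to try is the smallest case: $D=Q\otimes Q'$ a biquaternion division algebra over $K$, $\sigma=\gamma\otimes\gamma'$, $k=K((t))$, and $h=\langle1,-t\rangle$. Here $e=2$, so (1) gives $R(h)=(t)\cup[Q]$ modulo $k^\times\cup[D]$. The form is anisotropic by the parity of orders. Is its Rost invariant zero?

Use the residue map $\partial$ from the $2$-primary part of $H^3(k,\mathbb Q/\mathbb Z(2))$ to $\mathrm{Br}(K)$. For $\beta\in\mathrm{Br}_2(K)$ it satisfies $\partial((t)\cup\beta)=\pm\beta=\beta$, and $\partial((w)\cup\beta)=0$ for a unit $w$ of $K[[t]]$. Every $\lambda\in k^\times$ is $t^iw$ with $w$ a unit, so $\partial((\lambda)\cup[D])=i[D]$. Hence in the situation of Proposition A with $(D,\sigma)$ and $g$ defined over $K$, and with $\lambda=t$,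
$$R(h_t)=0\iff\tfrac e2\sum_i[Q_i]\in\{0,[D]\}\ \text{ in }\mathrm{Br}(K).\qquad(3)$$
Indeed, if $\frac e2(t)\cup\sum[Q_i]=(\lambda)\cup[D]$, take residues; conversely, if the sum on the right of (3) is $i[D]$, then $R(h_t)$ is the class of $(t^i)\cup[D]$, which is $0$.

For $e=2$, $s=1$, condition (3) says $[Q]\in\{0,[D]\}$, that is, $Q$ or $Q'$ is split. Then $D$ is not division. So the attempt stops exactly here: the multiplier $e/2=1$ is odd, and $R(h)\ne0$. (Proposition 4 says that over a field with $cd_2\le3$ no rank $2$ example in index $4$ can exist.)

Condition (3) shows two exits. One can make $e/2$ even, which means $4\mid e$ and so index at least $8$; then $\frac e2[Q]=0$ with a single summand. Or one can keep $e=2$ and use several decompositions $D=Q_i\otimes Q_i'$ of the same algebra with $\sum[Q_i]=0$. We shall do this with three summands. An odd number has the advantage that $g$ cannot be hyperbolic.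

Anisotropy will come from the variable $t$. What is still missing is the field: we need $cd_2(K((t)))=3$, so $cd_2(K)=2$, and yet $D_K$ of index $2^r$. A field of rational functions in many variables carries such a $D$, but it has far too large cohomological dimension. It has to be enlarged so that $H^3$ dies and $D$ survives.

## Fields of cohomological dimension $2$ over which $D$ stays division

**(F4)** (Index reduction: Merkurjev, *Simple algebras and quadratic forms*, Math. USSR-Izv. 38 (1992); [EKM, §30]) If $D$ is a central division $F$-algebra and $\varphi$ is a nondegenerate quadratic form with $\dim\varphi\ge3$, then $D_{F(\varphi)}$ is not division if and only if there is a unital $F$-algebra homomorphism $C_0(\varphi)\to D$.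

*Example.* Let $\varphi=\langle a,b,-ab\rangle$ with orthogonal basis $e_1,e_2,e_3$. In $C_0(\varphi)$ we have $(e_1e_2)^2=-ab$ and $(e_2e_3)^2=ab^2$, and these elements anticommute, so $C_0(\varphi)\cong(-ab,a)\cong(a,b)$. If $Q=(a,b)$ is division, the isomorphism $C_0(\varphi)\to Q$ is the homomorphism in (F4), and indeed $Q$ splits over the function field of the conic $\varphi=0$.

**(F5)** (Merkurjev–Suslin, Rost; Voevodsky) $H^3(K,\mathbb Z/2)$ is generated by symbols, and $(a)\cup(b)\cup(c)=0$ if $\langle\langle a,b,c\rangle\rangle$ is hyperbolic. Here $\langle\langle a,b,c\rangle\rangle=\langle1,-a\rangle\otimes\langle1,-b\rangle\otimes\langle1,-c\rangle$ is the $3$-fold Pfister form; an isotropic Pfister form is hyperbolic.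

**(F6)** (Serre, *Galois Cohomology*, I.4.1 and II.4.3) A pro-$2$ group $\Gamma$ with $H^3(\Gamma,\mathbb Z/2)=0$ has $cd_2\le2$. If $K$ is perfect of characteristic $\ne2$ with $cd_2(K)<\infty$, then $cd_2(K((t)))=cd_2(K)+1$.

**Lemma B (Merkurjev's construction).** Let $F$ be a field with $\operatorname{char}F\ne2$ and $D$ a central division $F$-algebra of degree $2^r$. There is a perfect field $K\supset F$ with $cd_2(K)\le2$ such that $D_K$ is division.

*Proof.* **Step 1: the tower.** We build a tower in which odd degree extensions and $3$-fold Pfister forms are killed alternately. Let $F_0=F$. Given $F_i$ with $D_{F_i}$ division, let $F_i'$ be the fixed field of a Sylow pro-$2$ subgroup of its absolute Galois group. It is a union of finite extensions of odd degree. Since the index of $D$ is a power of $2$, $D_{F_i'}$ is division. Let $F_{i+1}$ be the direct limit, over finite sets of $3$-fold Pfister forms over $F_i'$, of the function fields of the products of the corresponding quadrics.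

**Step 2: $D_{F_{i+1}}$ is division.** This is what keeps the tower going. A zero divisor would appear over the function field belonging to a finite set of forms, so it suffices to treat finite sets. The function field of a product is obtained by adjoining the function fields of the factors one at a time. Let $L$ be the field reached so far, with $D_L$ division, and let $\pi$ be the next form.

If $\pi_L$ is isotropic, its quadric is rational, so $L(\pi)/L$ is purely transcendental and $D$ stays division.

If $\pi_L$ is anisotropic, use (F4). The form $\pi$ has dimension $8$, trivial discriminant and trivial Clifford invariant, so $C_0(\pi)$ is a product of two central simple algebras of degree $8$ with trivial Brauer class: $C_0(\pi)\cong M_8(L)\times M_8(L)$. The image of a unital homomorphism $C_0(\pi)\to D_L$ is the quotient by a proper two-sided ideal, that is, $M_8(L)$ or $M_8(L)\times M_8(L)$. This has zero divisors and cannot lie in the division algebra $D_L$. So there is no such homomorphism, and $D_{L(\pi)}$ is division.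

**Step 3: the union has a pro-$2$ Galois group.** This is needed for (F6). Let $K_1=\bigcup F_i=\bigcup F_i'$. Then $D_{K_1}$ is division, as a zero divisor would appear over some $F_i$. An irreducible separable polynomial of odd degree over $K_1$ has coefficients in some $F_i'$ and is irreducible there. The absolute Galois group of $F_i'$ is pro-$2$, so the degree is a power of $2$, hence $1$. So $K_1$ has no separable extension of odd degree greater than $1$. If a Sylow pro-$2$ subgroup of the absolute Galois group of $K_1$ were proper, it would lie in a proper open subgroup, whose index is odd; its fixed field would be such an extension. So the absolute Galois group of $K_1$ is pro-$2$.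

**Step 4: $cd_2(K_1)\le2$.** Each $3$-fold Pfister form over $K_1$ is defined over some $F_i'$. It becomes isotropic, hence hyperbolic, over $F_{i+1}\subset K_1$, because $F_{i+1}$ contains the function field of its quadric. By (F5), every symbol in $H^3(K_1,\mathbb Z/2)$ vanishes, so $H^3(K_1,\mathbb Z/2)=0$. By (F6), $cd_2(K_1)\le2$.

**Step 5: perfect closure.** (F6) for Laurent series wants a perfect field. Let $K$ be the perfect closure of $K_1$. It has the same absolute Galois group, so $cd_2(K)\le2$. And $D_K$ is division because $K/K_1$ is a union of finite extensions of odd degree (powers of the odd characteristic; in characteristic $0$, $K=K_1$). $\blacksquare$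

## Anisotropy over $D((t))$

**Lemma C.** Let $(D,\sigma)$ be a division algebra with orthogonal involution over $K$, $k=K((t))$, and $g$ a hermitian form of odd rank over $(D,\sigma)$. Then $D_k$ is division and $g_k\perp-tg_k$ is not hyperbolic. If $g$ is anisotropic, so is $g_k\perp-tg_k$.

*Proof.* **Step 1: the division ring.** Since $D$ is finite dimensional, $D_k=D((t))$ with $t$ central. The leading coefficient of a product is the product of the leading coefficients, and a nonzero series is invertible by the geometric series. So $D_k$ is a division ring; $\sigma$ acts on coefficients.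

**Step 2: $g$ anisotropic.** This step compares orders. Let $g$ have rank $s$, and suppose $g(x,x)=t\,g(y,y)$ with $x,y\in D((t))^s$ not both zero. If $x\ne0$ has order $v$ and leading coefficient $x_0\in D^s\setminus0$, then $g(x,x)=t^{2v}(g(x_0,x_0)+\cdots)$, and $g(x_0,x_0)\ne0$, so $g(x,x)$ is nonzero of even order. Likewise, if $y\ne0$, then $t\,g(y,y)$ is nonzero of odd order. If exactly one of $x,y$ is nonzero, one side of the equation is zero and the other is not; if both are nonzero, the orders have different parity. Both are contradictions.

**Step 3: the general case.** Write $g=g_{an}\perp(\text{hyperbolic})$. The hyperbolic part has even rank, so $g_{an}$ has odd rank and is not zero. Then $g_k\perp-tg_k$ is the sum of a hyperbolic form and of $g_{an}\perp-tg_{an}$, which is nonzero and anisotropic by Step 2. By uniqueness of the anisotropic part, it is not hyperbolic. $\blacksquare$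

## Index $2^r\ge8$: the form $\langle1,-t\rangle$ (proof of Theorem 1)

Let $r\ge3$, let $k_0$ be algebraically closed of the given characteristic $\ne2$, and let
$$F=k_0(x_1,y_1,\dots,x_r,y_r),\qquad D=\bigotimes_{i=1}^r(x_i,y_i).$$

**Step 1: $D$ is division.** It suffices to show this over the iterated Laurent series field in the variables $x_1,y_1,\dots,x_r,y_r$. By induction on the number of factors it is enough to check: if $E_1$ is a central division algebra over a field $F_1$, then $E_1\otimes(x,y)$ is division over $F_1((x))((y))$. The ring $E_1((\sqrt x))$ is a division ring, with the automorphism $\delta:\sqrt x\mapsto-\sqrt x$. Form the twisted Laurent series ring $E_1((\sqrt x))((j;\delta))$, where $ja=\delta(a)j$, and put $y=j^2$, which is central. Separating even and odd powers of $j$, each element is uniquely $a+bj$ with $a,b\in E_1((\sqrt x))((y))$, and $E_1((\sqrt x))=E_1((x))\oplus E_1((x))\sqrt x$. So this ring is $E_1\otimes(x,y)$, with $i=\sqrt x$. It is a division ring, because leading coefficients multiply up to applying powers of $\delta$, hence nonzero elements have nonzero products, and the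 algebra is finite dimensional over its center $F_1((x))((y))$.

**Step 2: the field.** By Lemma B choose a perfect $K\supset F$ with $cd_2(K)\le2$ and $D_K$ division. As $[D_K]\ne0$ in $\mathrm{Br}_2(K)=H^2(K,\mu_2)$, $cd_2(K)=2$. Let $k=K((t))$. By (F6), $cd_2(k)=3$. By Lemma C, $D_k$ is division of degree $2^r$, so its index is $2^r$.

**Step 3: the involution and the form.** Write $D=H\otimes E$ with $H=(x_1,y_1)$ and $E=\bigotimes_{i\ge2}(x_i,y_i)$, so $e=\deg E=2^{r-1}$ and $4\mid e$. Let $\gamma$ be the canonical involution of $H$ and $\theta$ a symplectic involution on $E$, for example the tensor product of the canonical involution on one quaternion factor and orthogonal involutions on the others. Then $\sigma=\gamma\otimes\theta$ is orthogonal. Put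
$$h=\langle1,-t\rangle\quad\text{over }(D_k,\sigma).$$

**Step 4: the invariants vanish.** Apply Proposition A with $s=1$, $a_1=1$, $\lambda=t$, $Q_1=H_k$; indeed $\mathrm{ad}_{\langle1\rangle}=\sigma=\gamma\otimes\theta$. So $h$ has rank $2$, trivial discriminant, trivial Clifford invariant, and
$$R(h)=\tfrac e2\,(t)\cup[H]=0,$$
because $e/2$ is even and $2[H]=0$.

**Step 5: $h$ is anisotropic.** The form $\langle1\rangle$ over $(D_K,\sigma)$ is anisotropic, since $\sigma(x)x=0$ forces $x=0$ in a division algebra. By Lemma C with $g=\langle1\rangle$, $h$ is anisotropic, hence not hyperbolic. $\blacksquare$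

This disproves the conjecture. The first instance is $r=3$: a form of rank $2$ over a product of three quaternion algebras, where $e=4$ and the multiplier is $2$.

## Index $4$: three decompositions with $[Q_1]+[Q_2]+[Q_3]=0$ (proof of Theorem 2)

Let $F=k_0(m,b,d)$ with $k_0$ algebraically closed of the given characteristic $\ne2$, let $c=1-m$, and let $D=(m,b)\otimes(d,c)$.

**Step 1: $D$ is division.** By Albert's theorem it is enough that the Albert form $\langle m,b,-mb,-d,-c,dc\rangle$ is anisotropic over the larger field $k_0(m)((b))((d))$. Sorting by powers of $d$, it is $\langle m,b,-mb,-c\rangle\perp d\langle-1,c\rangle$. By Springer's theorem for $d$ we need $\langle m,b,-mb,-c\rangle$ and $\langle-1,c\rangle$ anisotropic over $k_0(m)((b))$. The second is, as $c=1-m$ is not a square. The first is $\langle m,-c\rangle\perp b\langle1,-m\rangle$. By Springer's theorem for $b$ we need $\langle m,-c\rangle$ and $\langle1,-m\rangle$ anisotropic over $k_0(m)$. This holds, as $m(1-m)$ and $m$ are not squares in $k_0(m)$.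

**Step 2: three decompositions of $D$.** This step makes the right side of (1) vanish. Put
$$Q_1=(md,b),\ Q_1'=(d,bc);\qquad Q_2=(d,c),\ Q_2'=(m,b);\qquad Q_3=(md,bc),\ Q_3'=(d,b).$$
In $\mathrm{Br}(F)$ we have $(m,c)=(m,1-m)=0$. Hence:

- $[Q_1]+[Q_1']=(m,b)+(d,b)+(d,b)+(d,c)=(m,b)+(d,c)=[D]$;
- $[Q_2]+[Q_2']=(d,c)+(m,b)=[D]$;
- $[Q_3]+[Q_3']=(m,b)+(m,c)+(d,b)+(d,c)+(d,b)=(m,b)+(d,c)=[D]$;
- $[Q_1]+[Q_2]+[Q_3]=(md,b)+(d,c)+(md,b)+(md,c)=(d,c)+(m,c)+(d,c)=(m,c)=0$.

By the first three lines, and since degrees agree, $D\cong Q_i\otimes Q_i'$ for $i=1,2,3$.

**Step 3: the form $g$.** We realize the three decompositions as adjoint involutions over one $(D,\sigma)$. Let $\sigma_i=\gamma_i\otimes\gamma_i'$ (canonical involutions) be the corresponding orthogonal involutions on $D$, and $\sigma=\sigma_1$. As $\sigma$ and $\sigma_i$ are both orthogonal, $\sigma_i=\mathrm{Int}(a_i^{-1})\circ\sigma$ with $\sigma(a_i)=a_i$; take $a_1=1$. Let $g=\langle a_1,a_2,a_3\rangle$ over $(D,\sigma)$. Then $\mathrm{ad}_{\langle a_i\rangle}=\gamma_i\otimes\gamma_i'$.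

**Step 4: the field and the form $h$.** By Lemma B take a perfect $K\supset F$ with $cd_2(K)\le2$ and $D_K$ division. As in the proof of Theorem 1, $[D_K]\ne0$ gives $cd_2(K)=2$, and $k=K((t))$ has $cd_2(k)=3$. Put $h=g_k\perp-tg_k$, of rank $6$ over $D_k$, which is division of degree $4$ by Lemma C.

**Step 5: conclusion.** By Proposition A with $e=2$, $s=3$, $\lambda=t$, the discriminant and the Clifford invariant of $h$ are trivial, and
$$R(h)=(t)\cup([Q_1]+[Q_2]+[Q_3])=0.$$
By Lemma C, $h$ is not hyperbolic, because $g$ has odd rank. $\blacksquare$

We did not need to know whether $g_K$ is anisotropic.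

## Index $4$, rank $2$, through $8$-dimensional quadratic forms (proof of Proposition 4)

Invariants of hyperbolic forms are trivial. Conversely let $cd_2(k)\le3$, let $h$ have rank $2$ over $(D,\sigma)$, $\operatorname{ind}D=4$, with trivial invariants, and let $h_0$ be hyperbolic of rank $2$. Here $SU(h_0)$ is of type $D_4$, and the plan is to exchange $h$ for an $8$-dimensional quadratic form with the same spin group.

**Step 1: the quadratic form $q_0$.** Since $\deg D=4$ and $2[D]=0$, $D$ is a biquaternion algebra (Albert). Let $\alpha$ be a $6$-dimensional Albert form with Clifford invariant $[D]$, and put $q_0=\alpha\perp\mathbb H$, with $\mathbb H$ the hyperbolic plane. Then $q_0$ has dimension $8$ and trivial discriminant. So $C_0(q_0)=C_+\times C_-$ with $C_\pm$ central simple of degree $8$ and Brauer class $[D]$, that is, $C_\pm\cong M_2(D)$. The canonical involution of the Clifford algebra (the identity on vectors) restricts to orthogonal involutions $\tau_\pm$ on $C_\pm$ ([KMRT, 8.4], as $\dim q_0=8$).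

**Step 2: isotropic $q$ gives hyperbolic $\tau_\pm$.** We show: *if an $8$-dimensional form $q$ of trivial discriminant is isotropic, then $\tau_\pm$ on $C_\pm(q)$ are hyperbolic.* Choose isotropic vectors $v,w$ with $vw+wv=1$ in the Clifford algebra, and put $\epsilon=vw\in C_0(q)$. Then
$$\epsilon^2=v(wv)w=v(1-vw)w=vw-v^2w^2=\epsilon,$$
since $v^2=w^2=0$, and the canonical involution sends $\epsilon$ to $wv=1-\epsilon$. Project to $C_\pm(q)$.

**Step 3: $\mathrm{Spin}(q_0)\cong\mathrm{Spin}(h_0)$.** By Step 2, $\tau_+$ on $C_+(q_0)\cong M_2(D)$ is hyperbolic. It is adjoint to a hermitian form of rank $2$ over $(D,\sigma)$, which is then hyperbolic, hence isometric to $h_0$. So $(C_+(q_0),\tau_+)\cong(M_2(D),\mathrm{ad}_{h_0})$. An element $x\in\mathrm{Spin}(q_0)\subset C_0(q_0)^\times$ is sent to $x^{-1}$ by the canonical involution. So projection to $C_+$ gives the half-spin map, a homomorphism $\psi:\mathrm{Spin}(q_0)\to U(h_0)$, with image in $SU(h_0)$ by connectedness.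

The map $\psi$ is a central isogeny. Indeed the Lie algebra of $\mathrm{Spin}(q_0)$ contains the products $xy$ of orthogonal anisotropic vectors. These are units in $C_0(q_0)$, so their projections to $C_+$ are not zero and $d\psi\neq0$. Over an algebraic closure this Lie algebra is of type $D_4$, which is simple in characteristic $\ne2$. So $d\psi$ is injective, the kernel of $\psi$ is étale, and an étale normal subgroup of a connected group is central. Both groups have dimension $28$, so $\psi$ is surjective.

As $\mathrm{Spin}(q_0)$ is simply connected, $\psi$ lifts to $\tilde\psi:\mathrm{Spin}(q_0)\to\mathrm{Spin}(h_0)$. The kernel of $\tilde\psi$ is contained in that of $\psi$, so $\tilde\psi$ is a central isogeny of simply connected groups, hence an isomorphism. It carries basic form to basic form, so it is compatible with Rost invariants.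

**Step 4: translating $R(h)=0$.** Let $\xi\in H^1(k,\mathrm{Spin}(h_0))=H^1(k,\mathrm{Spin}(q_0))$ lift $[h]$. Then $R(h)=0$ means
$$R(\xi)=(\lambda)\cup[D]\quad\text{for some }\lambda\in k^\times.$$
Let $q_\xi$ be the $8$-dimensional form given by the image of $\xi$ in $H^1(k,SO(q_0))$. The Rost invariant of $\mathrm{Spin}(q_0)$ is $\xi\mapsto e_3(q_\xi\perp-q_0)$, where $e_3$ is the Arason invariant ([KMRT, §31], [GMS]).

**Step 5: $q_\xi$ is isotropic.** In $W(k)$ we have $q_0=\alpha$ and $\lambda\alpha\perp-\alpha=-\langle1,-\lambda\rangle\otimes\alpha\in I^3(k)$, so $e_3(\lambda\alpha\perp-\alpha)=(\lambda)\cup[D]$. From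
$$q_\xi-\lambda\alpha=(q_\xi-q_0)-(\lambda\alpha-\alpha)$$
and Step 4, the image of $e_3(q_\xi-\lambda\alpha)$ in $H^3(k,\mathbb Q/\mathbb Z(2))$ is $0$. Since $H^3(k,\mathbb Z/2)\to H^3(k,\mathbb Q/\mathbb Z(2))$ is injective (Merkurjev–Suslin), $q_\xi-\lambda\alpha\in\ker e_3=I^4(k)$. As recalled for index $1$, $cd_2(k)\le3$ gives $I^4(k)=0$. So $q_\xi$, of dimension $8$, is Witt equivalent to $\lambda\alpha$, of dimension $6$. Hence $q_\xi$ is isotropic.

**Step 6: back to $h$.** The algebra with involution $(M_2(D),\mathrm{ad}_h)$ is the twist of $(M_2(D),\mathrm{ad}_{h_0})\cong(C_+(q_0),\tau_+)$ by $\xi$. Here $\mathrm{Spin}(q_0)$ acts on $C_+(q_0)$ by conjugation, which is the action induced by $\mathrm{Spin}(q_0)\to SO(q_0)$ on the even Clifford algebra. So the twist is $(C_+(q_\xi),\tau_+)$. By Step 5 and Step 2 it is hyperbolic, so $h$ is hyperbolic. $\blacksquare$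

**Remark (why not two summands in index $4$).** Let $K$ have $cd_2(K)\le2$, let $D$ be division of degree $4$ over $K$, let $g=\langle a_1,a_2\rangle$ be as in Proposition A over $K$, and let $h=g_k\perp-tg_k$ over $k=K((t))$. If $R(h)=0$, then $g$ and $h$ are hyperbolic, so the construction of Theorem 2 gives no counterexample of rank $4$ in this way. Here is the check. By (3), $[Q_1]+[Q_2]\in\{0,[D]\}$, so $Q_2\cong Q_1$ and $E_2\cong E_1$, or $Q_2\cong E_1$ and $E_2\cong Q_1$. The $\theta_i$ are symplectic involutions on quaternion algebras, hence canonical. So some automorphism of $D$, which is inner by Skolem–Noether, carries $\mathrm{ad}_{\langle a_1\rangle}$ to $\mathrm{ad}_{\langle a_2\rangle}$: for some $y\in D^\times$,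
$$\mathrm{ad}_{\langle a_2\rangle}=\mathrm{Int}(y^{-1})\circ\mathrm{ad}_{\langle a_1\rangle}\circ\mathrm{Int}(y)=\mathrm{ad}_{\langle\sigma(y)a_1y\rangle}.$$
Hence $a_2=\mu\,\sigma(y)a_1y$ with $\mu\in K^\times$, and $\langle a_2\rangle\cong\langle\mu a_1\rangle$ through $x\mapsto yx$. So $g\cong\langle a_1\rangle\perp-(-\mu)\langle a_1\rangle$. By Proposition A over $K$ (with $e=2$, $s=1$, $\lambda=-\mu$), $g$ has trivial discriminant and Clifford invariant, and $R(g)$ is the class of $(-\mu)\cup[Q_1]$, which comes from $H^3(K,\mathbb Z/2)=0$. By Proposition 4 over $K$, $g$ is hyperbolic, and so is $h$.
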